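\title{Monotonicity of $h$-vectors under topological subdivision}

\begin{abstract}
We prove that $h_i(\Delta')\ge h_i(\Delta)$ for all $i$ whenever $\Delta$ is a Cohen--Macaulay simplicial complex and $\Delta'$ is a topological subdivision of $\Delta$. This removes the hypothesis of quasigeometricity from the known inequality and confirms a conjecture. The number $h_i$ is the rank of an explicit residue pairing between the face ring and a module of piecewise polynomials. Both factors pull back along a simplicial map $\Delta'\to\Delta$, and when the vertices of $\Delta'$ degenerate to their images, the pairing of $\Delta'$ restricted to pullbacks tends to the pairing of $\Delta$. The method also gives a homological version with the case of equality, and the same inequality for simplicial maps of nonzero degree onto homology spheres and for subdivisions of Buchsbaum complexes.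
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
All simplicial complexes are finite and contain the empty face. Let $\Delta$ be a simplicial complex of dimension $d-1$ with $f_i$ faces of dimension $i$, so that $f_{-1}=1$. Its $h$-vector $h(\Delta)=(h_0,\dots,h_d)$ is defined by
\[
\sum_{i=0}^{d}h_ix^{d-i}=\sum_{i=0}^{d}f_{i-1}(x-1)^{d-i}.
\]
Replacing $x$ by $1/x$ and multiplying by $x^d$, we see that $h(\Delta,x)=\sum_ih_ix^i$ satisfies
\begin{equation}\label{eq:h}
h(\Delta,x)=\sum_{F\in\Delta}x^{|F|}(1-x)^{d-|F|}.
\end{equation}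
For vectors of the same length, $h(\Delta')\ge h(\Delta)$ means $h_i(\Delta')\ge h_i(\Delta)$ for every $i$.

Fix a field $K$. The \emph{face ring} (Stanley--Reisner ring) $K[\Delta]$ is the quotient of the polynomial ring in variables $x_v$, one for each vertex $v$, by the monomials $x_F=\prod_{v\in F}x_v$ with $F\notin\Delta$. The complex $\Delta$ is \emph{Cohen--Macaulay} over $K$ if $K[\Delta]$ is a Cohen--Macaulay ring. By Reisner's criterion this holds if and only if $\tilde H_i(\operatorname{lk}_\Delta F;K)=0$ for every face $F$, including $F=\emptyset$, and every $i<\dim\operatorname{lk}_\Delta F$; here $\operatorname{lk}_\Delta F=\{H\in\Delta: H\cap F=\emptyset,\ H\cup F\in\Delta\}$. Cohen--Macaulay complexes are pure, their links are Cohen--Macaulay, and the property passes to extension fields of $K$, because the criterion is homological.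

\begin{definition}\label{def:subdivision}
A \emph{topological subdivision} of $\Delta$ is a simplicial complex $\Delta'$ with a map $\sigma$ from the faces of $\Delta'$ to the faces of $\Delta$ such that $\sigma^{-1}(\emptyset)=\{\emptyset\}$ and, for every nonempty $F\in\Delta$,
\begin{itemize}
\item[(a)] $\Delta'_F=\{G\in\Delta':\sigma(G)\subseteq F\}$ is a subcomplex of $\Delta'$ homeomorphic to a ball of dimension $\dim F$;
\item[(b)] $\sigma^{-1}(F)$ is the set of interior faces of the ball $\Delta'_F$.
\end{itemize}
The face $\sigma(G)$ is the \emph{carrier} of $G$. The subdivision is \emph{quasigeometric} if there are no faces $G\in\Delta'$ and $F\in\Delta$ with $\dim F<\dim G$ such that the carrier of every vertex of $G$ is contained in $F$.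
\end{definition}

The balls $\Delta'_F$ cover $\Delta'$, so $\dim\Delta'=d-1$ and the two $h$-vectors have the same length. It is known that $h(\Delta')\ge h(\Delta)$ when $\Delta$ is Cohen--Macaulay and the subdivision is quasigeometric, and the conjecture that we take from \cite{survey} asserts the same for every subdivision. We prove it.

\begin{theorem}\label{thm:main}
Let $\Delta$ be a simplicial complex that is Cohen--Macaulay over $K$, and let $\Delta'$ be any topological subdivision of $\Delta$. Then $h_i(\Delta')\ge h_i(\Delta)$ for all $i$.
\end{theorem}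

\subsection*{What one expects}
Subdividing creates faces, so face numbers should grow. The $h$-numbers ask for more. Since $f_{j-1}=\sum_{i\le j}\binom{d-i}{j-i}h_i$, growth of $h$ implies growth of $f$, but the $h_i$ are alternating sums:
\[
h_0=1,\qquad h_1=f_0-d,\qquad h_2=f_1-(d-1)f_0+\tbinom d2,\qquad h_d=\sum_i(-1)^{d-i}f_{i-1}.
\]
The number $h_1$ grows because every vertex of $\Delta$ survives in $\Delta'$, and $h_d$ is a reduced Euler characteristic up to sign, which a subdivision does not change. The first real assertion is $h_2(\Delta')\ge h_2(\Delta)$ for $d\ge3$: every new vertex must be paid for by $d-1$ new edges.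

The role of the Cohen--Macaulay hypothesis is visible in a stellar subdivision. Let $\Delta$ be pure and $F$ a face with $m\ge2$ elements. Remove the faces $F\cup H$ with $H\in\operatorname{lk}F$, and add the faces $\{w\}\cup E\cup H$ with $E\subsetneq F$ and $H\in\operatorname{lk}F$, where $w$ is a new vertex with carrier $F$. In \eqref{eq:h} the removed faces contribute $x^m\,h(\operatorname{lk}F,x)$. The added faces contribute $x\cdot\frac{1-x^m}{1-x}\,h(\operatorname{lk}F,x)$, because $\sum_{E\subseteq F}x^{|E|}(1-x)^{m-|E|}=1$. Hence
\begin{equation}\label{eq:stellar}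
h(\Delta',x)-h(\Delta,x)=(x+x^2+\dots+x^{m-1})\,h(\operatorname{lk}F,x).
\end{equation}
If $\Delta$ is Cohen--Macaulay, so is $\operatorname{lk}F$, and its $h$-numbers are dimensions of vector spaces (Proposition~\ref{prop:rank}); the right side is nonnegative. Without a hypothesis on links the inequality fails.

\begin{example}\label{ex:fail}
Let $\Lambda$ consist of two disjoint edges and let $\Delta=2^{\{1,2\}}*\Lambda$ be the join: two tetrahedra that share the edge $\{1,2\}$. It is pure with $d=4$, and the link $\Lambda$ of $\{1,2\}$ is disconnected of dimension $1$, hence not Cohen--Macaulay. The sum \eqref{eq:h} factors over a join and equals $1$ for a simplex, so $h(\Delta,x)=h(\Lambda,x)=1+2x-x^2$. By \eqref{eq:stellar}, the stellar subdivision of $\{1,2\}$ has $h(\Delta',x)=(1+x)(1+2x-x^2)=1+3x+x^2-x^3$. So $h_3$ drops from $0$ to $-1$. This subdivision is quasigeometric: the carriers of the vertices of $\{w\}\cup E\cup H$ cover $F\cup H$, which has at least as many elements.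
\end{example}

\begin{example}\label{ex:flat}
Let $\Delta$ have the triangles $123$ and $124$, and let $\Delta'$ have the triangles $123$, $12w$, $1w4$, $w24$ (Figure~\ref{fig:flat}). Give $w$, $1w$, $w2$ the carrier $12$; give $12$, $123$, $12w$ the carrier $123$; give $w4$, $1w4$, $w24$ the carrier $124$; all other faces are their own carriers. This is a topological subdivision. It is not quasigeometric: the three vertices of the triangle $12w$ have carriers inside the edge $12$. Here $h(\Delta)=(1,1,0,0)$ and $h(\Delta')=(1,2,1,0)$.
\end{example}

\begin{figure}[ht]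
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (0,0)--(3,0)--(1.5,1.4)--cycle;
\draw (0,0)--(1.5,1.4)--(3,0)--(1.5,-1.9)--cycle;
\draw[ultra thick] (0,0)--(3,0);
\node[left] at (0,0) {$1$}; \node[right] at (3,0) {$2$};
\node[above] at (1.5,1.4) {$3$}; \node[below] at (1.5,-1.9) {$4$};
\begin{scope}[xshift=5.5cm]
\fill[gray!25] (0,0)--(1.5,-0.7)--(3,0)--(1.5,1.4)--cycle;
\draw (0,0)--(1.5,1.4)--(3,0)--(1.5,-1.9)--cycle;
\draw (0,0)--(3,0); \draw (1.5,-0.7)--(1.5,-1.9);
\draw[ultra thick] (0,0)--(1.5,-0.7)--(3,0);
\node[left] at (0,0) {$1$}; \node[right] at (3,0) {$2$};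
\node[above] at (1.5,1.4) {$3$}; \node[below] at (1.5,-1.9) {$4$};
\node[above] at (1.5,-0.7) {$w$};
\end{scope}
\end{tikzpicture}
\caption{A subdivision (right) of two triangles (left) that is not quasigeometric. The thick path $1w2$ subdivides the edge $12$, and the shaded disk subdivides the triangle $123$. The triangle $12w$ has all its vertices on the thick path.}
\label{fig:flat}
\end{figure}

\subsection*{The difficulty and the idea}
Attach a vector $a_u$ in a $d$-dimensional space to each vertex $u$ of $\Delta$, in general position, and let $\theta_1,\dots,\theta_d$ be the coordinates of $\sum_ux_ua_u$. For Cohen--Macaulay $\Delta$ with face ring $A$, the number $h_i(\Delta)$ is the dimension of $(A/\theta A)_i$. One would like to embed $A/\theta A$ in the corresponding quotient of the face ring $A'$ of $\Delta'$. The ring maps at hand send $x_u$ to a combination $\sum_vc_{uv}x_v$ over the vertices $v$ of $\Delta'$ whose carrier contains $u$. Such a map sends $\theta$ to the forms $\theta'$ defined by the vectors $a'_v=\sum_{u\in\sigma(\{v\})}c_{uv}a_u$, which lie in the span of the carrier. If a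 face $G$ has all vertex carriers in a smaller face $F$, the vectors $a'_v$ $(v\in G)$ are dependent, the forms $\theta'$ span fewer than $|G|$ dimensions in the variables of $G$, and $A'/\theta'A'$ is infinite-dimensional. So this route is closed for every subdivision that is not quasigeometric.

We accept the degenerate position but reach it only in a limit. Choose for each vertex $v$ of $\Delta'$ a vertex $s(v)$ of its carrier, and put $a'_v=a_{s(v)}+tb_v$ with generic $b_v$ and a parameter $t$. Now $\theta'$ is a good system, but it agrees with the image of $\theta$ only at $t=0$, where the dimension of the quotient is useless. The remedy is to measure $h_i$ by the rank of a matrix, which can only drop in a limit. Section~\ref{sec:pairing} constructs a pairing between $A_i$ and the degree $d-i$ part of a module $\Omega$; it is a sum of rational functions over the facets, and its rank $r_i$ equals $h_i$ in the Cohen--Macaulay case. Section~\ref{sec:edge} carries out the limit for a subdivided edge. In general both $A$ and $\Omega$ pull back to $\Delta'$ (Section~\ref{sec:pullback}), and on pullbacks the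 facets that $s$ collapses contribute $0$ as $t\to0$, while the others reproduce the pairing of $\Delta$ (Section~\ref{sec:degeneration}). Thus $h_i(\Delta')=r_i(\Delta')\ge r_i(\Delta)=h_i(\Delta)$. Section~\ref{sec:homological} records this for a homological notion of subdivision, with the case of equality, and Section~\ref{sec:topology} deduces Theorem~\ref{thm:main}. Sections~\ref{sec:degree} and~\ref{sec:buchsbaum}, which are not needed for Theorem~\ref{thm:main}, treat maps of nonzero degree and Buchsbaum complexes.

\subsection*{Conventions}
We assume $d\ge1$; for $d=0$ both complexes equal $\{\emptyset\}$. Vertex sets are totally ordered, and faces carry the induced order. For $E=F\setminus\{w\}$ let $\epsilon(F,E)=(-1)^{\#\{v\in F:\,v<w\}}$, the sign of moving $w$ to the front of $F$. The augmented oriented chain complex $\tilde C_*$ has $\partial[F]=\sum_{w\in F}\epsilon(F,F\setminus w)[F\setminus w]$. In a complex of dimension $d-1$, pure or not, \emph{facet} means face with $d$ elements and \emph{ridge} means face with $d-1$ elements; for $d=1$ the only ridge is $\emptyset$.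

\section{The residue pairing}\label{sec:pairing}

Let $\Sigma$ be a complex of dimension $d-1$ and $L$ a field. Let $a=(a_v)$ be vectors in $L^d$, one for each vertex, in \emph{general position}: any at most $d$ of them are linearly independent. Put $A=L[\Sigma]$ and $\theta_j=\sum_v(a_v)_jx_v$ for $1\le j\le d$. The ring $P=L[y_1,\dots,y_d]$ acts on $A$ through $y_j\mapsto\theta_j$.

For a face $F$ let $L[F]=L[x_v:v\in F]$, the quotient of $A$ by the variables outside $F$. For a facet $G$ the vectors $a_v$ $(v\in G)$ form a basis, and we let $x^G_v\in P_1$ be the coordinate functions: $y=\sum_{v\in G}x^G_va_v$, where $y$ is the vector with entries $y_j$. The substitution $x_v\mapsto x_v^G$ identifies $L[G]$ with $P$. For $f\in A$ let $f_G$ be its image in $L[G]=P$. Then $(\theta_j)_G=y_j$, so $f\mapsto f_G$ is $P$-linear. Put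
\[
\delta_G=\det(a_v)_{v\in G}\quad(\text{columns in order}),\qquad N_G=\prod_{v\in G}x_v^G .
\]
For a ridge $E$ let $\ell_E=\det(y,a_E)\in P_1$, where $a_E$ stands for the columns $a_v$ $(v\in E)$ in order. If $G=E\cup\{w\}$ is a facet, expanding $y$ in the basis of $G$ gives $\ell_E=x_w^G\det(a_w,a_E)$, that is,
\begin{equation}\label{eq:ell}
\delta_G\,x_w^G=\epsilon(G,E)\,\ell_E .
\end{equation}
Two facts about ridges will be used. First, the restriction $L[G]\to L[E]$, $q\mapsto q|_E$, which sets $x_w=0$, is under $L[G]=P$ the map $y\mapsto\sum_{v\in E}x_va_v$. So it is one and the same surjection $P\to L[E]$ for all facets $G\supset E$, and its kernel is $(\ell_E)$ by \eqref{eq:ell}. Second, for distinct ridges $E,E'$ the forms $\ell_E,\ell_{E'}$ are not proportional: for $w\in E'\setminus E$ we have $\ell_{E'}(a_w)=0$, while $\ell_E(a_w)\ne0$ by general position.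

To certify that elements of $A_i$ are independent modulo $\theta A$ we need linear functionals that kill $\theta A$. A $P$-linear map $A\to P$ of degree $-i$ provides one on $A_i$. Such a map turns out to be a sum $\sum_Gf_Gq_G/N_G$ with $q_G\in P$, and the numerators must make the poles along each hyperplane $\ell_E=0$ cancel. After the normalization $p_G=\delta_Gq_G$, this cancellation of residues becomes a condition that does not involve the vectors.

\begin{definition}\label{def:omega}
Let $\Omega=\Omega_\Sigma$ be the graded space of families $p=(p_G)$, with $p_G\in L[G]$ for each facet $G$, such that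
\begin{equation}\label{eq:ridge}
\sum_{G\supset E}\epsilon(G,E)\,p_G|_E=0\qquad\text{for every ridge }E .
\end{equation}
The \emph{residue pairing} is
\[
\langle f,p\rangle=\sum_G\frac{f_G\,p_G}{\delta_GN_G}\in\operatorname{Frac}(P)\qquad(f\in A,\ p\in\Omega).
\]
\end{definition}

The space $\Omega$ depends only on $\Sigma$ and $L$; the pairing depends on $a$. Since $f_G|_E$ is the image $f|_E$ of $f$ in $L[E]$ for every $G\supset E$, the rule $(fp)_G=f_Gp_G$ makes $\Omega$ an $A$-module. In degree $0$, condition \eqref{eq:ridge} says $\partial\sum_Gp_G[G]=0$, so $\Omega_0=\tilde H_{d-1}(\Sigma;L)$.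

\begin{example}\label{ex:path}
Let $d=2$, let $\Sigma$ be the path with edges $12$ and $23$, and write $u\wedge v=\det(u,v)$. Then $h(\Sigma)=(1,1,0)$. The ridges $1$ and $3$ force $x_2$ to divide $p_{12}$ and $p_{23}$, and the ridge $2$ requires $p_{12}|_2-p_{23}|_2=0$. So $\Omega_1$ is spanned by $p=(x_2,x_2)$. We have $\langle x_1,p\rangle=1/(a_1\wedge a_2)$ and $\langle x_3,p\rangle=1/(a_2\wedge a_3)$. By Cramer's rule $x_2^{12}/x_1^{12}=(a_1\wedge y)/(y\wedge a_2)$ and $x_2^{23}/x_3^{23}=(y\wedge a_3)/(a_2\wedge y)$, so
\begin{equation}\label{eq:path}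
\langle x_2,p\rangle=\frac{a_1\wedge y}{(a_1\wedge a_2)(y\wedge a_2)}+\frac{y\wedge a_3}{(a_2\wedge a_3)(a_2\wedge y)}=-\frac{a_1\wedge a_3}{(a_1\wedge a_2)(a_2\wedge a_3)} .
\end{equation}
For the last equality, the linear form $(a_1\wedge y)(a_2\wedge a_3)-(y\wedge a_3)(a_1\wedge a_2)$ vanishes at $y=a_2$, so it is a multiple of $y\wedge a_2$, and $y=a_1$ gives the factor $-a_1\wedge a_3$. The pairing $A_1\times\Omega_1\to L$ has rank $1=h_1$.
\end{example}

\begin{lemma}\label{lem:poly}
For $f\in A$ and $p\in\Omega$ we have $\langle f,p\rangle\in P$. If $f\in A_i$ and $p\in\Omega_{d-i}$, then $\langle f,p\rangle\in L$, and $\langle f,p\rangle=0$ if $f\in\theta A=(\theta_1,\dots,\theta_d)A$.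
\end{lemma}

\begin{proof}
By \eqref{eq:ell}, $N_G$ is a constant times $\prod_{v\in G}\ell_{G\setminus v}$. So the denominator of $\langle f,p\rangle$ in lowest terms is a product of forms $\ell_E$, and since $P$ is a unique factorization domain it suffices to show $\langle f,p\rangle\in P_{(\ell_E)}$ for each ridge $E$. A form $\ell_{E'}$ with $E'\ne E$ is a unit of $P_{(\ell_E)}$. Hence the terms with $G\not\supset E$ lie in $P_{(\ell_E)}$. By \eqref{eq:ell}, the terms with $G\supset E$ add up to
\[
\frac1{\ell_E}\,S,\qquad S=\sum_{G\supset E}\epsilon(G,E)\frac{f_Gp_G}{\prod_{v\in E}x_v^G},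
\]
and $x_v^G$ is proportional to $\ell_{G\setminus v}$ with $G\setminus v\ne E$, so $S\in P_{(\ell_E)}$. The residue field of $P_{(\ell_E)}$ is $\operatorname{Frac}L[E]$, where $x^G_v$ becomes $x_v$. There $S$ becomes $\frac{f|_E}{x_E}\sum_{G\supset E}\epsilon(G,E)p_G|_E=0$. So $S/\ell_E\in P_{(\ell_E)}$.

For homogeneous $f,p$ the polynomial $\langle f,p\rangle$ has degree $\deg f+\deg p-d$, which gives the second claim. If $f=\sum_j\theta_jg_j$ with $g_j\in A_{i-1}$, then $\langle f,p\rangle=\sum_jy_j\langle g_j,p\rangle$ and $\langle g_j,p\rangle\in P_{-1}=0$.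
\end{proof}

For pure complexes the pairing produces all $P$-linear maps. We write $M(j)_n=M_{j+n}$ for degree shifts.

\begin{lemma}\label{lem:hom}
Let $\Sigma$ be pure. Then $A$ is a finite $P$-module, and every homogeneous $\lambda\in\operatorname{Hom}_P(A,P)$ of degree $-i$ equals $\langle\,\cdot\,,p\rangle$ for a unique $p\in\Omega_{d-i}$. Thus $\Omega\cong\operatorname{Hom}_P(A,P(-d))$.
\end{lemma}

\begin{proof}
An element of a face ring is determined by its images in the rings $L[F]$ of the maximal faces $F$. By purity these are the facets, so $f\mapsto(f_G)_G$ embeds $A$ in $\prod_GP$. Hence $A$ is finite over $P$, and identities in $A$ may be checked on components.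

The monomial $x_G$ has $G$-component $N_G$ and all other components $0$. Comparing components gives, with the dot denoting the action of $P$,
\[
x_Gf=f_G\cdot x_G,\qquad\Big(\prod_HN_H\Big)\cdot f=\sum_G\Big(\prod_{H\ne G}N_H\Big)\cdot x_Gf .
\]
Apply $\lambda$ and put $p_G=\delta_G\lambda(x_G)\in P_{d-i}$. The first identity gives $\lambda(x_Gf)=f_Gp_G/\delta_G$, and the second, divided by $\prod_HN_H$, gives $\lambda(f)=\sum_Gf_Gp_G/(\delta_GN_G)$. Take $f=x_E$ for a ridge $E$. Its $G$-component vanishes unless $G\supset E$, so \eqref{eq:ell} yields $\lambda(x_E)=\ell_E^{-1}\sum_{G\supset E}\epsilon(G,E)p_G$. This lies in $P$, so $\ell_E$ divides the sum, which is \eqref{eq:ridge}. Uniqueness follows from $\langle x_G,p\rangle=p_G/\delta_G$. Conversely, $\langle\,\cdot\,,p\rangle$ is a $P$-linear map $A\to P$ for $p\in\Omega$, by Lemma~\ref{lem:poly}.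
\end{proof}

For $0\le i\le d$ let $r_i(\Sigma,a)$ be the rank of the bilinear map $\langle\ ,\ \rangle:A_i\times\Omega_{d-i}\to L$.

\begin{proposition}\label{prop:rank}
If $\Sigma$ is Cohen--Macaulay over $L$, then $r_i(\Sigma,a)=\dim_L(A/\theta A)_i=h_i(\Sigma)$.
\end{proposition}

\begin{proof}
The monomials with support $F$ have generating function $(x/(1-x))^{|F|}$, so by \eqref{eq:h} the Hilbert series of $A$ is $h(\Sigma,x)/(1-x)^d$. Since $\Sigma$ is pure, $A$ is finite over $P$ by Lemma~\ref{lem:hom}, so $\theta$ is a homogeneous system of parameters of the $d$-dimensional ring $A$. In a Cohen--Macaulay ring it is a regular sequence, and then every lift of a homogeneous basis of $A/\theta A$ is a basis of $A$ as a $P$-module. Comparing Hilbert series gives $\dim_L(A/\theta A)_i=h_i$. By Lemma~\ref{lem:poly} the pairing factors through $(A/\theta A)_i$, so $r_i\le h_i$. Let $f_1,\dots,f_{h_i}$ be the members of degree $i$ of such a $P$-basis. The corresponding members of the dual basis of $\operatorname{Hom}_P(A,P)$ are homogeneous of degree $-i$, so by Lemma~\ref{lem:hom} they have the form $\langle\,\cdot\,,p_j\rangle$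 with $p_j\in\Omega_{d-i}$. The matrix $(\langle f_l,p_j\rangle)$ is the identity, so $r_i\ge h_i$.
\end{proof}

\section{A subdivided edge}\label{sec:edge}

Let $\Delta$ be the path of Example~\ref{ex:path}, and subdivide the edge $12$ by a vertex $w$, so that $\Delta'$ has the edges $1w$, $w2$, $23$, with $1<w<2<3$. We show by the method of this paper that $r_1$ does not drop to $0$.

Let $s$ fix $1,2,3$ and send $w$ to $2$. It maps $1w$ onto $12$, fixes $23$, and collapses $w2$. Pull back by the substitution $x_2\mapsto x_w+x_2$. The element $x_2$ becomes $\varphi(x_2)=x_w+x_2$. The element $p=(x_2,x_2)$ becomes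
\[
\psi(p)=(x_w,\ x_w+x_2,\ x_2)\qquad\text{on the edges }1w,\ w2,\ 23,
\]
where the first two entries come from $p_{12}$. The entries vanish at the ends $1$ and $3$, and neighbors agree at $w$ and at $2$, so $\psi(p)\in\Omega_{\Delta'}$.

Keep $a_1,a_2,a_3$ and put $a'_w=a_2+tb$ with $b\wedge a_2\neq0$; over $L(t)$ the four vectors are in general position. On the collapsed edge $w2$ the determinant is $a'_w\wedge a_2=t\,(b\wedge a_2)$, and the coordinates of $y$ are
\[
x_w=\frac{y\wedge a_2}{t\,(b\wedge a_2)},\qquad x_2=\frac{a_2\wedge y+t\,(b\wedge y)}{t\,(b\wedge a_2)},\qquad x_w+x_2=\frac{b\wedge y}{b\wedge a_2}.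
\]
Each coordinate has a pole at $t=0$, and their sum has none. The denominator $\delta\,x_wx_2$ has order $1-1-1=-1$ in $t$, while the numerator $(x_w+x_2)^2$ is bounded. In full, the pairing $\langle\ ,\ \rangle'$ of $\Delta'$ gives
\[
\langle\varphi(x_2),\psi(p)\rangle'=\frac{a_1\wedge y}{(a_1\wedge a'_w)(y\wedge a'_w)}
+\frac{t\,(b\wedge y)^2}{(b\wedge a_2)(y\wedge a_2)\big(a_2\wedge y+t\,(b\wedge y)\big)}
+\frac{y\wedge a_3}{(a_2\wedge a_3)(a_2\wedge y)} .
\]
At $t=0$ the middle term vanishes and the other two become the two terms of \eqref{eq:path}. The limit $\langle x_2,p\rangle$ is nonzero, so $\langle\varphi(x_2),\psi(p)\rangle'\ne0$ and $r_1(\Delta',a')\ge1$.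

The restriction to pullbacks is essential. The family $p_w=(x_w,x_w,0)$ also lies in $\Omega_{\Delta'}$, and \eqref{eq:path} for the path $1w2$ gives $\langle x_w,p_w\rangle'=-(a_1\wedge a_2)/\big((a_1\wedge a'_w)\,t\,(b\wedge a_2)\big)$, which has a pole.

Three things remain for the general case: a pullback of $\Omega$ with the right signs, the estimate for collapsed facets, and the proof that the surviving facets over each facet of $\Delta$ count exactly once.

\section{Pulling back along a subdivision}\label{sec:pullback}

Let $\Delta$ have dimension $d-1$, let $\sigma$ map the faces of a complex $\Delta'$ to faces of $\Delta$, and put $\Delta'_F=\{G'\in\Delta':\sigma(G')\subseteq F\}$. This section and the next use only the following condition.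

\begin{itemize}
\item[(H)] The map $\sigma$ preserves inclusions, $\sigma^{-1}(\emptyset)=\{\emptyset\}$, and for every nonempty $F\in\Delta$ the set $\Delta'_F$ is a subcomplex with $\dim\Delta'_F\le\dim F$ and $\tilde H_*(\Delta'_F;K)=0$.
\end{itemize}

A topological subdivision satisfies (H). Balls are acyclic; and if $H'\subseteq G'$ with $G'\neq\emptyset$, then $G'$ lies in the subcomplex $\Delta'_{\sigma(G')}$, hence so does $H'$, which means $\sigma(H')\subseteq\sigma(G')$.

Assume (H). A nonempty face $G'$ lies in $\Delta'_{\sigma(G')}$, so the dimension bound gives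
\begin{equation}\label{eq:size}
|\sigma(G')|\ge|G'|\qquad\text{for all }G'\in\Delta' .
\end{equation}
In particular $\dim\Delta'\le d-1$, and a face of $\Delta'$ with $d$ elements has a facet of $\Delta$ as carrier.

\subsection*{The subdivision chain map}
Condition \eqref{eq:ridge} is a boundary condition with polynomial coefficients. To pull it back we need coefficients on the facets of $\Delta'$ that cancel across ridges inside a ball $\Delta'_G$ and reproduce the signs $\epsilon(G,E)$ on its boundary. A chain map provides them. Define $\zeta:\tilde C_*(\Delta;K)\to\tilde C_*(\Delta';K)$, with $\zeta[F]=z_F\in\tilde C_{|F|-1}(\Delta'_F;K)$, by induction on $|F|$. Put $z_\emptyset=[\emptyset]$. If $\zeta$ is defined and commutes with $\partial$ on smaller faces, then $\zeta(\partial[F])$ is a cycle of $\Delta'_F$, and by acyclicity we can choose $z_F$ with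
\begin{equation}\label{eq:z}
\partial z_F=\sum_{w\in F}\epsilon(F,F\setminus w)\,z_{F\setminus w}.
\end{equation}
A face $G'$ of $\Delta'_F$ with $|G'|=|F|$ has $\sigma(G')\subseteq F$ and $|\sigma(G')|\ge|F|$, so $\sigma(G')=F$. Thus $z_F=\sum\eta(G')[G']$ over the faces $G'$ with $\sigma(G')=F$ and $|G'|=|F|$. This defines $\eta(G')\in K$ whenever $|G'|=|\sigma(G')|$.

\subsection*{The simplicial map}
For each vertex $v$ of $\Delta'$ choose a vertex $s(v)\in\sigma(\{v\})$. Since $\sigma$ preserves inclusions, $s(G')\subseteq\sigma(G')$ for every face, so $s:\Delta'\to\Delta$ is simplicial. Let $s_\#$ be the induced chain map, which sends $[G']$ to $0$ if $s$ is not injective on $G'$.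

\begin{lemma}\label{lem:sperner}
We have $s_\#z_F=[F]$ for all $F\in\Delta$. Consequently $\dim\Delta'_F=\dim F$ and $\dim\Delta'=d-1$.
\end{lemma}

\begin{proof}
The map $s$ sends $\Delta'_F$ into the simplex $2^F$, so $s_\#z_F=c_F[F]$ with $c_F\in K$, and $c_\emptyset=1$. For $F\ne\emptyset$, induction and \eqref{eq:z} give $c_F\,\partial[F]=s_\#\partial z_F=\partial[F]\ne0$, so $c_F=1$. In particular $z_F\neq0$, so $\Delta'_F$ has a face with $|F|$ elements.
\end{proof}

This is a statement of Sperner type: the faces over $F$ on which $s$ is a bijection have signed count $1$. In Example~\ref{ex:flat}, with $1<w<2<3<4$, we find $z_{12}=[1w]+[w2]$ and $z_{123}=[123]+[1w2]$. Both choices $s(w)\in\{1,2\}$ collapse the triangle $1w2$, and $s_\#z_{123}=[123]$.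

\subsection*{The pullbacks}
Let $k\supseteq K$ be a field. For a face $G'$ of $\Delta'$ and a polynomial $q$ over $k$ in the variables $x_u$ of $\Delta$, let $s^*_{G'}q\in k[G']$ be the result of substituting $x_u\mapsto\sum_{v\in G',\,s(v)=u}x_v$. Variables $x_u$ with $u\notin s(G')$ go to $0$, and $(s^*_{G'}q)|_{E'}=s^*_{E'}q$ for $E'\subset G'$. For any simplicial map $s$ the rule
\[
\varphi:k[\Delta]\to k[\Delta'],\qquad x_u\mapsto\sum_{s(v)=u}x_v
\]
defines a graded ring homomorphism: for a nonface $F$ of $\Delta$, every monomial in the image of $x_F$ has a support that $s$ maps onto $F$, and such a support is not a face of $\Delta'$. If $q$ is a polynomial representing $f\in k[\Delta]$, then $\varphi(f)_{G'}=s^*_{G'}q$; under (H) this equals $s^*_{G'}(f_{\sigma(G')})$ for a facet $G'$, because $s(G')\subseteq\sigma(G')$. For $p\in\Omega_\Delta$ put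
\[
\psi(p)_{G'}=\eta(G')\,s^*_{G'}\big(p_{\sigma(G')}\big)\qquad(G'\text{ a facet of }\Delta').
\]
The carrier is needed here: on a collapsed facet $s(G')$ is not a facet, and only $\sigma$ tells which component of $p$ to use.

\begin{lemma}\label{lem:psi}
The map $\psi$ sends $(\Omega_\Delta)_j$ to $(\Omega_{\Delta'})_j$.
\end{lemma}

\begin{proof}
Let $E'$ be a ridge of $\Delta'$. Grouping the facets $G'\supset E'$ by their carriers, we get
\[
\sum_{G'\supset E'}\epsilon(G',E')\,\psi(p)_{G'}|_{E'}=\sum_G\gamma_G\,s^*_{E'}(p_G),\qquad\gamma_G=\sum_{G'\supset E',\ \sigma(G')=G}\epsilon(G',E')\,\eta(G').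
\]
The number $\gamma_G$ is the coefficient of $[E']$ in $\partial z_G=\sum_{w\in G}\epsilon(G,G\setminus w)z_{G\setminus w}$, and $z_{G\setminus w}$ is supported on faces with carrier exactly $G\setminus w$. By \eqref{eq:size}, $\sigma(E')$ is a facet or a ridge. If it is a facet, all $\gamma_G$ vanish. If it is a ridge $E$, then $\gamma_G=\epsilon(G,E)\eta(E')$ for $G\supset E$ and $\gamma_G=0$ otherwise. Since $s(E')\subseteq E$ we have $s^*_{E'}(p_G)=s^*_{E'}(p_G|_E)$, and the sum equals $\eta(E')\,s^*_{E'}\big(\sum_{G\supset E}\epsilon(G,E)p_G|_E\big)=0$.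
\end{proof}

\section{Degeneration}\label{sec:degeneration}

Let $s:\Delta'\to\Delta$ be any simplicial map of complexes of dimension $d-1$. Let $k$ be the field generated over $K$ by the entries of vectors $a_u$ ($u$ a vertex of $\Delta$) and $b_v$ ($v$ a vertex of $\Delta'$) of length $d$, all independent indeterminates. Let $t$ be a further indeterminate and
\[
a'_v=a_{s(v)}+tb_v\in k(t)^d .
\]
Both families are in general position. Each complex has at least $d$ vertices, so it suffices to consider exactly $d$ vectors. For the $a_u$ the determinant is a generic determinant; for the $a'_v$ it is a polynomial in $t$ whose coefficient of $t^d$ is the generic determinant of the corresponding $b_v$.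

The single terms of the pairing are rational functions of $y$, so we take limits in the discrete valuation ring $O=k(y)[t]_{(t)}$. Its fraction field $k(y,t)$ is that of $k(t)[y_1,\dots,y_d]$, its residue field is $k(y)$, and $\operatorname{val}$ denotes the order in $t$.

Fix a facet $G'$ of $\Delta'$. Let $Y_v=x_v^{G'}$ $(v\in G')$ be the coordinate functions for the vectors $a'$, so $\sum_{v\in G'}Y_va'_v=y$, and let $\delta'_{G'}=\det(a'_v)_{v\in G'}$. Put $X_u=\sum_{v\in G',\,s(v)=u}Y_v$, which is $0$ for $u\notin s(G')$. The identification $k(t)[G']=k(t)[y]$ sends $s^*_{G'}q$ to $q(X)$.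

\begin{lemma}\label{lem:limit}
Let $q$ be a polynomial over $k$ in the variables $x_u$, and put $W=q(X)\big/\big(\delta'_{G'}\prod_{v\in G'}Y_v\big)$.
\begin{itemize}
\item[(1)] If $s$ is not injective on $G'$, then $W\in tO$.
\item[(2)] If $s$ is injective on $G'$, let $G=s(G')$, a facet, and $s_\#[G']=\kappa(G')[G]$ with $\kappa(G')=\pm1$. Then $W\in O$ and $W\equiv\kappa(G')\,q_G/(\delta_GN_G)\pmod t$, where $q_G$ is the image of $q$ in $k[G]=k[y]$.
\end{itemize}
\end{lemma}

\begin{proof}
(2) Modulo $t$ we have $a'_v\equiv a_{s(v)}$, so $\delta'_{G'}\equiv\kappa(G')\delta_G\ne0$ and $\delta'_{G'}$ is a unit of $O$. By Cramer's rule $Y_v=X_{s(v)}$ lies in $O$ and reduces to the nonzero linear form $x^G_{s(v)}$. So the denominator is a unit that reduces to $\kappa(G')\delta_GN_G$, and $q(X)$ reduces to $q_G$.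

(1) Let $F=s(G')$, and for $u\in F$ let $m_u\ge1$ be the number of vertices of $G'$ over $u$, so $\sum_um_u=d$. The basis $(a'_v)$ degenerates at $t=0$. We replace it by one that does not, keeping one vector over each $u$ and dividing the differences by $t$. Choose a representative $v_u\in G'$ over each $u\in F$, and let $R$ be the set of the $d-|F|$ other vertices of $G'$. For $v\in R$ put $c_v=b_v-b_{v_{s(v)}}$, so that
\begin{equation}\label{eq:diff}
a'_v=a'_{v_{s(v)}}+tc_v .
\end{equation}
Substituting \eqref{eq:diff} in $\sum_vY_va'_v=y$ and writing $Z_v=tY_v$ for $v\in R$, we obtain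
\begin{equation}\label{eq:system}
\sum_{u\in F}X_u\,(a_u+tb_{v_u})+\sum_{v\in R}Z_v\,c_v=y .
\end{equation}
Let $\delta^\circ$ be the determinant of the $d$ columns of this system. At $t=0$ the columns are $a_u$ $(u\in F)$ and $c_v$ $(v\in R)$; their determinant is nonzero, because setting all $b_{v_u}=0$ turns it into the generic determinant of the $a_u$ and $b_v$. So $\delta^\circ$ is a unit of $O$, and by Cramer's rule all $X_u$ and $Z_v$ lie in $O$. Their reductions are the coordinate functions of $y$ in a basis of $k^d$, hence $d$ linearly independent linear forms in $y$. We read off the valuations.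
\begin{itemize}
\item For $v\in R$, $Z_v$ is a unit, so $\operatorname{val}Y_v=-1$.
\item If $m_u\ge2$, then $tY_{v_u}=tX_u-\sum_{v\in R,\,s(v)=u}Z_v$ reduces to minus a nonempty sum of independent forms, so $\operatorname{val}Y_{v_u}=-1$.
\item If $m_u=1$, then $Y_{v_u}=X_u$ is a unit.
\end{itemize}
By \eqref{eq:diff} and column operations, $\delta'_{G'}=\pm t^{d-|F|}\delta^\circ$, and $d-|F|=\sum_u(m_u-1)$. The denominator of $W$ therefore has valuation
\[
\sum_{m_u\ge2}(m_u-1)-\sum_{m_u\ge2}m_u=-\#\{u:m_u\ge2\}\le-1 .
\]
The numerator $q(X)$ lies in $O$, so $W\in tO$.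
\end{proof}

Now let $\sigma$ satisfy (H), with $s,\eta,\varphi,\psi$ as in Section~\ref{sec:pullback}. Let $\langle\ ,\ \rangle$ be the pairing of $\Delta$ over $k$ with the vectors $a$, and $\langle\ ,\ \rangle'$ the pairing of $\Delta'$ over $k(t)$ with the vectors $a'$.

\begin{proposition}\label{prop:limit}
For $f\in k[\Delta]$ and $p\in\Omega_\Delta$ over $k$, the element $\langle\varphi(f),\psi(p)\rangle'$ lies in $O$ and reduces to $\langle f,p\rangle$ modulo $t$. Consequently $r_i(\Delta',a')\ge r_i(\Delta,a)$ for $0\le i\le d$.
\end{proposition}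

\begin{proof}
At a facet $G'$ with carrier $G$ we have $\varphi(f)_{G'}\psi(p)_{G'}=\eta(G')\,s^*_{G'}(f_Gp_G)$. So the term of the pairing at $G'$ is $\eta(G')W$, with $W$ as in Lemma~\ref{lem:limit} for $q=f_Gp_G$, a polynomial in the $x_u$ with $u\in G$. All terms lie in $O$, and only facets on which $s$ is injective survive modulo $t$. For these $s(G')=\sigma(G')$, since $s(G')\subseteq\sigma(G')$ and both sets have $d$ elements. The sum reduces to
\[
\sum_G\Big(\sum_{\sigma(G')=s(G')=G}\eta(G')\kappa(G')\Big)\frac{f_Gp_G}{\delta_GN_G},
\]
and the inner sum is the coefficient of $[G]$ in $s_\#z_G$, which is $1$ by Lemma~\ref{lem:sperner}.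

Let $r=r_i(\Delta,a)$. Choose $f_1,\dots,f_r\in k[\Delta]_i$ and $p_1,\dots,p_r\in(\Omega_\Delta)_{d-i}$ with $\det(\langle f_l,p_j\rangle)\ne0$. By Lemmas~\ref{lem:psi} and~\ref{lem:poly} the matrix $(\langle\varphi(f_l),\psi(p_j)\rangle')$ is a matrix of values of the pairing of $\Delta'$ in degrees $(i,d-i)$, with entries in $k(t)$. Its determinant lies in $O$ and has nonzero reduction, so it is nonzero.
\end{proof}

No hypothesis on links has been used. The rank inequality holds in Example~\ref{ex:fail} too: there every facet of $\Delta$ and of $\Delta'$ has at least three ridges that lie in no other facet, so each $p_G$ is divisible by three variables, $\Omega_1=0$, and $r_3=0$ on both sides. What fails is the equality $r_3=h_3$ for $\Delta'$.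

\section{The homological form and the case of equality}\label{sec:homological}

We call $\sigma$ an \emph{isomorphism}, or the subdivision \emph{trivial}, if $\sigma$ is induced by a bijection of vertex sets that is an isomorphism of simplicial complexes.

\begin{theorem}\label{thm:homological}
Let $\Delta$ be Cohen--Macaulay over $K$ of dimension $d-1$, and let $\sigma:\Delta'\to\Delta$ satisfy \textup{(H)}.
\begin{itemize}
\item[(i)] If $\Delta'$ is Cohen--Macaulay over $K$, then $h(\Delta')\ge h(\Delta)$.
\item[(ii)] $h_1(\Delta')=h_1(\Delta)$ if and only if $\sigma$ is an isomorphism. In particular, in \textup{(i)} and in Theorem~\ref{thm:main}, $h(\Delta')=h(\Delta)$ if and only if the subdivision is trivial.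
\end{itemize}
\end{theorem}

\begin{proof}
(i) The complexes $\Delta$ and $\Delta'$ have dimension $d-1$ by Lemma~\ref{lem:sperner} and are Cohen--Macaulay over $k$ and $k(t)$. Propositions~\ref{prop:rank} and~\ref{prop:limit} give $h_i(\Delta')=r_i(\Delta',a')\ge r_i(\Delta,a)=h_i(\Delta)$.

(ii) For a vertex $u$ of $\Delta$, the complex $\Delta'_{\{u\}}$ is acyclic of dimension $0$, hence a single vertex, whose carrier is $\{u\}$. So $h_1(\Delta')-h_1(\Delta)=f_0(\Delta')-f_0(\Delta)$ is the number of vertices of $\Delta'$ whose carrier has at least two elements. Suppose that it is $0$, so $s$ is a bijection of vertex sets and $\sigma(\{v\})=\{s(v)\}$. For nonempty $F\in\Delta$ the complex $\Delta'_F$ has vertex set $s^{-1}(F)$ and dimension $|F|-1$ by Lemma~\ref{lem:sperner}, so it is the full simplex on $s^{-1}(F)$. Hence $s^{-1}$ maps faces to faces, and $s$ is an isomorphism. For nonempty $G'\in\Delta'$ and $F=s(G')\subseteq\sigma(G')$ we have $G'=s^{-1}(F)\in\Delta'_F$, so $\sigma(G')\subseteq F$ and $\sigma(G')=s(G')$. Conversely, isomorphic complexes have the same $h$-vector.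
\end{proof}

\begin{remark}\label{rem:pendant}
In (i) the hypothesis on $\Delta'$ cannot be dropped. Let $\Delta$ be the triangle $123$, and let $\Delta'$ arise from it by attaching an edge $1w$, where $w$ and $1w$ have carrier $123$. Then (H) holds, $h(\Delta)=(1,0,0,0)$, and $h_2(\Delta')=4-2\cdot4+3=-1$.
\end{remark}

\section{Topological subdivisions}\label{sec:topology}

By Theorem~\ref{thm:homological}(i) it remains to show that a topological subdivision of a Cohen--Macaulay complex is Cohen--Macaulay. We show that the two complexes are homeomorphic and that the property is topological. This is the only place where condition (b), and balls rather than acyclic complexes, are used.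

Recall the local homology of $X=|\Sigma|$ at a point $\xi$ in the relative interior of a nonempty face $F$. The closed star of $F$ is a cone with apex $\xi$ over $\partial F*\operatorname{lk}F$, the $(|F|-1)$-fold suspension of $\operatorname{lk}F$. By excision,
\begin{equation}\label{eq:local}
H_i(X,X\setminus\xi;K)\cong\tilde H_{i-|F|}(\operatorname{lk}_\Sigma F;K).
\end{equation}
A complex $\Sigma$ is \emph{Buchsbaum} over $K$ if it is pure and $\operatorname{lk}_\Sigma F$ is Cohen--Macaulay over $K$ for every nonempty face $F$.

\begin{lemma}\label{lem:invariance}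
Let $\Sigma$ have dimension $d-1$ and $X=|\Sigma|$. Then $\Sigma$ is Buchsbaum over $K$ if and only if $H_i(X,X\setminus\xi;K)=0$ for all $\xi\in X$ and $i<d-1$. It is Cohen--Macaulay over $K$ if and only if, in addition, $\tilde H_i(X;K)=0$ for $i<d-1$.
\end{lemma}

\begin{proof}
By \eqref{eq:local} the local condition says that $\tilde H_j(\operatorname{lk}F;K)=0$ for all nonempty $F$ and $j<d-1-|F|$. If $\Sigma$ is Buchsbaum, purity gives $\dim\operatorname{lk}F=d-1-|F|$, and Reisner's criterion for $\operatorname{lk}F$ at the empty face gives the vanishing. Conversely, assume the vanishing. A maximal face $F$ has $\operatorname{lk}F=\{\emptyset\}$ with $\tilde H_{-1}\ne0$, which forces $|F|\ge d$; so $\Sigma$ is pure. The link of $H$ in $\operatorname{lk}F$ is $\operatorname{lk}(F\cup H)$, of dimension $d-1-|F\cup H|$, so Reisner's criterion holds for $\operatorname{lk}F$. A Cohen--Macaulay complex is Buchsbaum, and for a Buchsbaum complex the only remaining case of Reisner's criterion is $F=\emptyset$, which is the additional condition.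
\end{proof}

\begin{lemma}\label{lem:homeo}
If $\Delta'$ is a topological subdivision of $\Delta$, then $|\Delta'|$ is homeomorphic to $|\Delta|$.
\end{lemma}

\begin{proof}
The boundary points of an $n$-ball are the points where the $n$th local homology vanishes. By \eqref{eq:local} this depends only on the face whose relative interior contains the point, and the boundary is closed. So the boundary of the triangulated ball $\Delta'_F$ is a subcomplex, consisting of the faces that are not interior. By (b) these are the faces with carrier properly contained in $F$, so the boundary is $\bigcup_{F'\subsetneq F}\Delta'_{F'}$. Also $\Delta'_F\cap\Delta'_{F'}=\Delta'_{F\cap F'}$ by definition. For nonempty $F$ let $U_F$ be the union of the relative interiors of the faces with carrier $F$; the sets $U_F$ partition $|\Delta'|$, and $U_F$ is the interior of the ball $|\Delta'_F|$.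

We construct homeomorphisms $g_F:|\Delta'_F|\to|F|$ by induction on $|F|\ge1$ such that $g_F$ restricts to $g_{F'}$ for nonempty $F'\subset F$. Such a $g_F$ maps the boundary $\bigcup_{F'\subsetneq F}|\Delta'_{F'}|$ onto $\partial|F|$, so it maps $U_F$ bijectively onto the relative interior of $|F|$. For $|F|=1$ both spaces are points. For $|F|>1$, two maps $g_{F'},g_{F''}$ with $F',F''\subsetneq F$ both restrict to $g_{F'\cap F''}$ on the intersection of their domains, or the intersection is empty. So they glue to a continuous map $\partial|\Delta'_F|\to\partial|F|$. It maps the sets $U_{F'}$, which partition the source, bijectively onto the relative interiors of the $|F'|$, which partition the target. It is therefore a continuous bijection of compact Hausdorff spaces, hence a homeomorphism. A homeomorphism between the boundaries of two balls extends to the balls by coning, and this defines $g_F$. Finally, all $g_F$ glue to a continuous map $|\Delta'|\to|\Delta|$ that sends each $U_F$ bijectively onto the relative interior of $|F|$, and it is a homeomorphism for the same reason.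
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The subdivision satisfies (H), and both complexes have dimension $d-1$. By Lemmas~\ref{lem:homeo} and~\ref{lem:invariance}, $\Delta'$ is Cohen--Macaulay over $K$. Theorem~\ref{thm:homological}(i) applies.
\end{proof}

\section{Simplicial maps of nonzero degree}\label{sec:degree}

Lemma~\ref{lem:limit} holds for every simplicial map; the carrier map was needed only to pull back $\Omega$. For spheres, enough of $\Omega$ is generated by a single cycle, and it suffices to lift that cycle. A complex $\Delta$ is \emph{Gorenstein*} over $K$, or a \emph{$K$-homology sphere}, if for every face $F$, including $\emptyset$, the group $\tilde H_i(\operatorname{lk}F;K)$ is $0$ for $i<\dim\operatorname{lk}F$ and is $K$ for $i=\dim\operatorname{lk}F$. The condition passes to extension fields. We use the standard fact that the face ring of such a complex is a Gorenstein ring: it is Cohen--Macaulay, and its quotient by a homogeneous system of parameters has a one-dimensional socle, the socle being the annihilator of the ideal of elements of positive degree.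

\begin{theorem}\label{thm:degree}
Let $\Delta$ be a $(d-1)$-dimensional Gorenstein* complex over $K$, let $\Delta'$ be a $(d-1)$-dimensional Cohen--Macaulay complex over $K$, and let $s:\Delta'\to\Delta$ be a simplicial map with $s_*\ne0$ on $\tilde H_{d-1}(\,\cdot\,;K)$. Then $h(\Delta')\ge h(\Delta)$.
\end{theorem}

\begin{proof}
In top dimension homology classes are cycles. Let $\mu=\sum_G\mu_G[G]$ span $\tilde H_{d-1}(\Delta;K)$, and let $\nu=\sum_{G'}\nu_{G'}[G']$ be a cycle of $\Delta'$ with $s_\#\nu=c\mu$, $c\ne0$. We regard $\mu$ and $\nu$ as elements of degree $0$ of $\Omega_\Delta$ and $\Omega_{\Delta'}$, and use the notation of Section~\ref{sec:degeneration}, with $A=k[\Delta]$.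

\emph{The form $(f,g)\mapsto\langle f,g\mu\rangle=\langle fg,\mu\rangle$ on $A_i\times A_{d-i}$ has rank $h_i(\Delta)$.} Let $B=A/\theta A$. As in Proposition~\ref{prop:rank}, its Hilbert series is $h(\Delta,x)$. The number $h_d$ is $(-1)^{d-1}$ times the reduced Euler characteristic, so $h_d=1$, and $B$ vanishes above degree $d$. Thus $B_d$ lies in the socle and equals it. A nonzero $f\in B_i$ can be multiplied by variables until the product is a nonzero element of the socle, so there is $g\in B_{d-i}$ with $fg\ne0$. Hence multiplication $B_i\times B_{d-i}\to B_d$ has rank $h_i$. The functional $\langle\,\cdot\,,\mu\rangle$ on $A_d$ factors through $B_d$ by Lemma~\ref{lem:poly}, and it is nonzero because $\langle x_G,\mu\rangle=\mu_G/\delta_G\ne0$ for some $G$. So it identifies $B_d$ with $k$.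

\emph{The limit.} Let $f\in A_i$, $g\in A_{d-i}$, and let $q$ be a polynomial representing $fg$. Then $\varphi(g)\nu\in(\Omega_{\Delta'})_{d-i}$, and the term of $\langle\varphi(f),\varphi(g)\nu\rangle'$ at $G'$ is $\nu_{G'}W$ with $W$ as in Lemma~\ref{lem:limit}. The facets with $s(G')=G$ contribute the factor $\sum\nu_{G'}\kappa(G')=c\mu_G$, and the collapsed ones contribute $0$. So $\langle\varphi(f),\varphi(g)\nu\rangle'$ lies in $O$ and reduces to $c\,\langle f,g\mu\rangle$. An invertible matrix $(\langle f_l,g_j\mu\rangle)$ of size $h_i(\Delta)$ thus yields a matrix of values of the pairing of $\Delta'$ whose determinant has nonzero reduction. By Proposition~\ref{prop:rank}, $h_i(\Delta')=r_i(\Delta',a')\ge h_i(\Delta)$.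
\end{proof}

The hypothesis $s_*\ne0$ is needed: the inclusion of one facet, as a simplex $\Delta'$, has $h_d(\Delta')=0<1=h_d(\Delta)$.

\section{Buchsbaum complexes}\label{sec:buchsbaum}

For Buchsbaum complexes $r_m$ and $h_m$ may differ, but the difference depends only on the Betti numbers, which a subdivision preserves.

\begin{proposition}\label{prop:buchsbaum}
Let $\Sigma$ be Buchsbaum over $L$ of dimension $d-1$, with vectors $a$ in general position, and let $\beta_j=\dim\tilde H_j(\Sigma;L)$. For $0\le m\le d$,
\begin{equation}\label{eq:buchsbaum}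
h_m(\Sigma)=r_m(\Sigma,a)+\binom dm\sum_{i=1}^{\min(m,d-1)}(-1)^{m-i}\beta_{i-1}.
\end{equation}
\end{proposition}

For two disjoint edges, $h=(1,2,-1)$ and $\beta_0=1$. Each $p_G$ is divisible by both variables of $G$, so $\Omega$ begins in degree $2$ and $r=(1,0,0)$, in agreement with \eqref{eq:buchsbaum}.

\begin{proof}
All modules are graded $P$-modules, $\mathfrak m=(y_1,\dots,y_d)$, $L=P/\mathfrak m$, and $\otimes=\otimes_P$. By Lemma~\ref{lem:hom}, $A$ is finite over $P$. Let $Q_\bullet\to A$ be its minimal free resolution, which is finite, with $Q_n=\bigoplus_jP(-j)^{b_{n,j}}$. The Hilbert series of $A$ is $h(\Sigma,x)/(1-x)^d$, so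
\begin{equation}\label{eq:euler}
h_m=\sum_{n\ge0}(-1)^nb_{n,m}.
\end{equation}
In the Cohen--Macaulay case the resolution has length $0$. Here we compute the $b_{n,m}$ from the dual complex $D^n=\operatorname{Hom}_P(Q_n,P(-d))=\bigoplus_jP(j-d)^{b_{n,j}}$, whose cohomology is known.

\emph{Step 1: the cohomology of $D$.} We have $H^0(D)=\omega:=\operatorname{Hom}_P(A,P(-d))\cong\Omega$ by Lemma~\ref{lem:hom}. Graded local duality says that $H^j(D)=\operatorname{Ext}^j_P(A,P(-d))$ is the graded dual of the local cohomology module $H^{d-j}_{\mathfrak m}(A)$. Since $A$ is finite over $P$, this is also the local cohomology with respect to the ideal $(x_v)$ of $A$. Hochster's formula describes it in the grading by exponent vectors: for $\alpha\ge0$ with support $F\in\Sigma$,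
\[
H^e_{\mathfrak m}(A)_{-\alpha}\cong\tilde H^{\,e-|F|-1}(\operatorname{lk}F;L),
\]
and all other multidegrees vanish. Let $e<d$. For $F\ne\emptyset$ we have $e-|F|-1<\dim\operatorname{lk}F$, so the group vanishes by the Buchsbaum property. What remains is $\tilde H^{e-1}(\Sigma;L)$ in degree $0$. Let $T=D/\omega$ be the complex with $T^0=D^0/\omega$ and $T^j=D^j$ for $j\ge1$. Then $H^j(T)$ is concentrated in degree $0$; it has dimension $\beta_{d-j-1}$ for $1\le j\le d-1$ and is $0$ for all other $j$. For $j=d$ this uses $\beta_{-1}=0$.

\emph{Step 2: tensoring with the Koszul complex.} Let $\mathcal K$ be the Koszul resolution of $L$, with $\mathcal K^{-p}=P(-p)^{\binom dp}$ in cohomological degree $-p$. Put $e=d-m$. We compute the cohomology of three total complexes in internal degree $e$.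

The complex $\omega\otimes\mathcal K$ lives in cohomological degrees $\le0$, and $H^0=\omega\otimes L$.

Since $D$ is a bounded complex of free modules, $D\otimes\mathcal K\to D\otimes L$ is a quasi-isomorphism. By minimality the differentials of $D\otimes L$ vanish. So $H^n(D\otimes\mathcal K)_e=(D^n\otimes L)_e$ has dimension $b_{n,m}$.

The complex $(T\otimes\mathcal K)_e$ is filtered by the subcomplexes that involve $\mathcal K^{-p}$ only for $p\le p_0$. The quotient for $p$ is $\binom dp$ copies of the degree $e-p$ part of $T$, with $T^j$ placed in degree $j-p$. By Step 1 it is acyclic unless $p=e$. Hence $\dim H^n(T\otimes\mathcal K)_e=\binom de\dim H^{n+e}(T)$, that is,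
\begin{equation}\label{eq:T}
\dim H^n(T\otimes\mathcal K)_e=\binom dm\beta_{m-n-1}\quad\text{if }1\le m-n\le d-1,
\end{equation}
and the dimension is $0$ otherwise.

\emph{Step 3: the long exact sequence.} The sequence $0\to\omega\to D\to T\to0$ stays exact after tensoring with the free modules $\mathcal K^{-p}$. As $H^n(\omega\otimes\mathcal K)=0$ for $n\ge1$, we get $b_{n,m}=\dim H^n(T\otimes\mathcal K)_e$ for $n\ge1$ and an exact sequence
\[
(\omega\otimes L)_e\to(D^0\otimes L)_e\to H^0(T\otimes\mathcal K)_e\to0 .
\]
The first map is induced by the inclusion $\omega\subseteq D^0$. By minimality $Q_0\otimes L=A/\theta A$, so $(D^0\otimes L)_e=\operatorname{Hom}_L((A/\theta A)_m,L)$. An element $\lambda\in\omega_e$ is a map $A\to P$ of degree $-m$, and it goes to the functional $f\mapsto\lambda(f)$ on $A_m$. By Lemma~\ref{lem:hom} these are the functionals $\langle\,\cdot\,,p\rangle$ with $p\in\Omega_{d-m}$, so the map has rank $r_m$, and $b_{0,m}=r_m+\dim H^0(T\otimes\mathcal K)_e$. Now \eqref{eq:euler} reads $h_m=r_m+\sum_{n\ge0}(-1)^n\dim H^n(T\otimes\mathcal K)_e$, and \eqref{eq:T} with $i=m-n$ gives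 \eqref{eq:buchsbaum}.
\end{proof}

\begin{theorem}\label{thm:buchsbaum}
Let $\Delta$ be Buchsbaum over $K$. Then $h(\Delta')\ge h(\Delta)$ for every topological subdivision $\Delta'$ of $\Delta$.
\end{theorem}

\begin{proof}
By Lemmas~\ref{lem:homeo} and~\ref{lem:invariance}, $\Delta'$ is Buchsbaum over $K$ of dimension $d-1$ with the same Betti numbers as $\Delta$. The Buchsbaum property and the Betti numbers do not change under extension of the field to $k$ or $k(t)$. By Propositions~\ref{prop:buchsbaum} and~\ref{prop:limit}, $h_m(\Delta')-h_m(\Delta)=r_m(\Delta',a')-r_m(\Delta,a)\ge0$.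
\end{proof}

The complex of Example~\ref{ex:fail} is pure but not Buchsbaum, so in Theorem~\ref{thm:buchsbaum} the condition on links cannot be omitted.

\begin{thebibliography}{9}

\bibitem{survey}
\emph{A survey of $h$-vectors and local $h$-vectors},
\texttt{http://www.kurims.kyoto-u.ac.jp/\%7Ekyodo/kokyuroku/contents/pdf/0857-07.pdf}.

\end{thebibliography}
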